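# Subsets of the free group written into the large-scale geometry of groups

## 1. A group $G_A$ built from a set $A\subseteq\mathbb F_2\times\mathbb Z$

Write $F=\mathbb F_2=\langle a,b\rangle$ for the free group of rank $2$ and $\Gamma=F\times\langle t\rangle\cong\mathbb F_2\times\mathbb Z$. We regard $F=F\times\{1\}$ as a subgroup of $\Gamma$. Elements of $\Gamma$ will be called *sites*. Everything in this lecture turns on a group $G_A$ attached to an arbitrary subset $A\subseteq\Gamma$. In words: at every site there are two lamps, a $u$-lamp and a $v$-lamp; each toggle is an involution; and the toggles of the $u$-lamp at $h$ and the $v$-lamp at $k$ commute unless $h^{-1}k\in A$, in which case their commutator is a central involution $z_{h^{-1}k}$ that depends only on $h^{-1}k$.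

**Definition of $W_A$.** Let $U,V$ be $\mathbb Z/2$-vector spaces with bases $(u_h)_{h\in\Gamma}$ and $(v_h)_{h\in\Gamma}$. Let $Z_A$ be the $\mathbb Z/2$-vector space with basis $(z_g)_{g\in A}$. Let $\langle\cdot,\cdot\rangle_A:U\times V\to Z_A$ be the bilinear map with
$$\langle u_h,v_k\rangle_A=z_{h^{-1}k}\ \text{ if } h^{-1}k\in A,\qquad \langle u_h,v_k\rangle_A=0\ \text{ otherwise.}$$
On $W_A=U\times V\times Z_A$ put
$$(\alpha,\beta,z)(\alpha',\beta',z')=(\alpha+\alpha',\ \beta+\beta',\ z+z'+\langle\alpha',\beta\rangle_A).$$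

This is a group. Both bracketings of a triple product have last coordinate $z+z'+z''+\langle\alpha',\beta\rangle_A+\langle\alpha'',\beta\rangle_A+\langle\alpha'',\beta'\rangle_A$; the identity is $(0,0,0)$; the inverse of $(\alpha,\beta,z)$ is $(\alpha,\beta,z+\langle\alpha,\beta\rangle_A)$. We write $u_h$ for $(u_h,0,0)$, and similarly for $v_h$ and for elements of $Z_A$. The subgroup $Z_A$ is central. We have $u_h^2=v_h^2=1$, the $u$'s commute with each other and so do the $v$'s. Since $u_hv_k=(u_h,v_k,0)$ and $v_ku_h=(u_h,v_k,\langle u_h,v_k\rangle_A)$, we get $[u_h,v_k]=\langle u_h,v_k\rangle_A$.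

The *configuration* of $w=(\alpha,\beta,z)$ is $(\alpha,\beta)\in\mathcal C:=U\oplus V$, viewed as a finitely supported function $\Gamma\to(\mathbb Z/2)^2$ (which lamps are on at which site). Taking configurations is a homomorphism $W_A\to\mathcal C$ with kernel $Z_A$. If $w,w'$ have configurations $c=(\alpha,\beta)$ and $c'=(\alpha',\beta')$, comparing the last coordinates of $ww'$ and $w'w$ gives
$$ww'=w'w\cdot\omega_A(c,c'),\qquad \omega_A(c,c')=\langle\alpha,\beta'\rangle_A+\langle\alpha',\beta\rangle_A\in Z_A. \tag{1}$$

**Definition of $G_A$.** Let $\Gamma$ act on $W_A$ by $x\cdot u_h=u_{xh}$, $x\cdot v_h=v_{xh}$, $x\cdot z_g=z_g$. This preserves the bilinear map because $(xh)^{-1}(xk)=h^{-1}k$. Put $G_A=W_A\rtimes\Gamma$.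

Thus $xu_hx^{-1}=u_{xh}$, $xv_hx^{-1}=v_{xh}$, and $Z_A$ is central in $G_A$. Every element is uniquely $wp$ with $w\in W_A$, $p\in\Gamma$. Put $u=u_1$, $v=v_1$. Since $z_g=[u_1,v_g]$ for $g\in A$, the group $G_A$ is generated by $u,v,a,b,t$. Think of $p$ as the position of a walker; a generator of $\Gamma$ moves the walker, and
$$wp\cdot u=wu_p\,p,\qquad wp\cdot v=wv_p\,p, \tag{2}$$
so $u$ and $v$ toggle the lamps at the current position.

Two examples. For $A=\emptyset$ we have $Z_A=0$, and $G_\emptyset$ is the wreath product $(\mathbb Z/2)^2\wr\Gamma$. For $A=\{1\}$, lamps at different sites commute, while $(u_hv_h)^2=[u_h,v_h]=z_1$, so $u_h,v_h$ generate a dihedral group of order $8$; all these dihedral groups share the same center $\{1,z_1\}$.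

For general $A$ the set can be read off the marked group one bit at a time:
$$[u,\,gvg^{-1}]=[u_1,v_g]=z_g\neq1\ \text{ if } g\in A,\qquad [u,\,gvg^{-1}]=1\ \text{ if } g\notin A. \tag{3}$$

What the group is for: from a subset $S$ of $F$ we want a finitely generated group such that translates of $S$ give isomorphic groups, and yet two independent random subsets give groups that are not even quasi-isometric. The bits (3) carry the information. The work is to see them in the coarse geometry, where words and relations are no longer available.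

## 2. Translates, marked groups, and the statements

Identify subsets of $F$ with points of $2^F$, and let $F$ act by $\gamma\cdot S=\gamma S=\{\gamma x:x\in S\}$. Let $E=E_{\mathbb F_2}$ be the orbit equivalence relation and $\nu$ the product of the uniform measures on $\{0,1\}$: each element of $F$ is in $S$ with probability $1/2$, independently.

**Definition (the space $\mathcal G_{fg}$).** A normal subgroup $N$ of the free group $F_m$ encodes the group $F_m/N$ together with a generating $m$-tuple. The normal subgroups of $F_m$ form a closed subset of $2^{F_m}$, and $\mathcal G_{fg}$ is the disjoint union of these spaces over $m\ge1$. On it, $\cong$ denotes isomorphism of the underlying groups.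

Example: for $m=1$ the points $k\mathbb Z$ converge to $\{0\}$ as $k\to\infty$, because a fixed nonzero integer lies in only finitely many of the $k\mathbb Z$. So finite cyclic groups converge to $\mathbb Z$. A map into the $m$-th piece is continuous exactly when, for each word in $m$ letters, the set of parameters for which the word is trivial is clopen.

**Definition (Borel homomorphism).** A Borel map $\theta:2^F\to\mathcal G_{fg}$, $S\mapsto G_S$, is a Borel homomorphism from $\langle2^F,E\rangle$ to $\langle\mathcal G_{fg},\cong\rangle$ if $S\,E\,T$ implies $G_S\cong G_T$.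

A constant map is an example, and a useless one. Only one implication is required.

**Definition (quasi-isometry).** For integers $L,C\ge1$, an $(L,C)$-q.i. embedding between metric spaces is a map $f$ with
$$L^{-1}d(x,y)-C\le d(f(x),f(y))\le L\,d(x,y)+C .$$
Finitely generated groups carry word metrics $d(x,y)=|x^{-1}y|$, which are left-invariant. Two such groups are quasi-isometric if for some $L,C$ there are $(L,C)$-q.i. embeddings $f,f'$ in the two directions with $d(f'f(x),x)\le C$ and $d(ff'(y),y)\le C$. This does not depend on the finite generating sets.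

Example: if $N$ is a finite normal subgroup of $G$, then $G\to G/N$ is a quasi-isometry. It is $1$-Lipschitz for the image generators. Lifting a geodesic word for the image of $x^{-1}y$ gives $|x^{-1}y|\le d(xN,yN)+\max_{n\in N}|n|$. Any section is a coarse inverse.

In the notes "The Complexity of the Quasi-Isometry Relation for Finitely Generated Groups" (https://e.math.cornell.edu/sites/topology/2011/talks/thomas_notes.pdf) it is conjectured that there is a Borel homomorphism $S\mapsto G_S$ from $\langle 2^{\mathbb F_2},E\rangle$ to $\langle\mathcal G_{fg},\cong\rangle$ such that the set of pairs $(S,T)$ with $G_S,G_T$ not quasi-isometric has $(\nu\times\nu)$-measure $1$. We shall prove that the conjecture is true, in the following form.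

**Theorem 1.** The map $S\mapsto G_S$ ($S\subseteq F\subset\Gamma$) is a continuous, hence Borel, homomorphism from $E$ to $\cong$. The set of $(S,T)$ for which $G_S,G_T$ are not quasi-isometric is Borel and has $\nu\times\nu$-measure $1$. Moreover, for every finitely generated group $H$, the set $\{S: G_S\text{ is quasi-isometric to }H\}$ is $\nu$-null and meager.

**Theorem 2.** There is a continuous map $S\mapsto H_S$, $2^F\to\mathcal G_{fg}$, such that for all $S,T$
$$S\,E\,T\iff H_S\cong H_T\iff H_S,\,H_T\text{ are quasi-isometric.}$$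

Theorem 2 is an exact version and is not needed for Theorem 1. Two properties of $G_A$ can be settled at once.

**Equivariance.** *This gives the homomorphism property.* For $\gamma\in\Gamma$ the assignment $u_h\mapsto u_{h\gamma^{-1}}$, $v_k\mapsto v_k$, $z_g\mapsto z_{\gamma g}$, together with the identity on $\Gamma$, is an isomorphism $G_A\to G_{\gamma A}$. Indeed $(h\gamma^{-1})^{-1}k=\gamma h^{-1}k$, which lies in $\gamma A$ iff $h^{-1}k\in A$, so the bilinear maps correspond; and the shift $h\mapsto h\gamma^{-1}$ on the right commutes with the left action of $\Gamma$. The inverse map is the one for $\gamma^{-1}$.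

**Continuity.** *This gives Borel measurability.* $G_A$ is the quotient of $G_\Gamma$ by the central subgroup $\mathrm{span}\{z_g:g\notin A\}$. A word in the five generators has a value $(\alpha,\beta,\sum_g n_gz_g)\,x$ in $G_\Gamma$, with only finitely many $n_g\ne0$. It is trivial in $G_A$ iff $\alpha=\beta=0$, $x=1$ and $n_g=0$ for all $g\in A$. This is a clopen condition on $A$. So $A\mapsto G_A$, marked by $(u,v,a,b,t)$, is continuous.

## 3. Finite sets, and a count with as many unknowns as bits

**Finite changes are invisible.** If $A_0\subset\Gamma$ is finite, then $G_A$ is the quotient of $G_{A\cup A_0}$ by $\mathrm{span}\{z_g:g\in A_0\setminus A\}$, a finite central subgroup. So $G_{A\cup A_0}$ and $G_A$ are quasi-isometric. In particular all finite $S\subset F$ give groups quasi-isometric to $G_\emptyset=(\mathbb Z/2)^2\wr\Gamma$, although $\emptyset$ and $\{1\}$ are not $E$-equivalent. Two lessons: a quasi-isometry can only see the bits $g\in A$ with $|g|$ large, and $S\mapsto G_S$ itself cannot serve in Theorem 2.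

**The natural count, and where it stops.** Fix $T$ and $L,C$. Let $B_n^F$ be the ball of radius $n$ in $F$, so $|B_n^F|=2\cdot3^n-1$. For a measure-zero statement one wants to show that only a small proportion of the possible sets $S\cap B_{2n}^F$ can occur when $G_S$ is $(L,C)$-quasi-isometric to $G_T$. By (3), the bit of $g=h^{-1}k$ says whether the two products $u_hv_k$ and $v_ku_h$ coincide or differ by $z_g$. So one records where the quasi-isometry sends all these elements, for $h,k\in B_n^F$, hopes that the record determines $S\cap B_{2n}^F$, and uses a union bound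
$$\nu(\ldots)\le(\text{number of records})\cdot2^{-(\text{number of bits})}.$$
There are at most $|B_{2n}^F|=2\cdot9^n-1$ bits. But the elements $u_hv_k$ number $|B_n^F|^2=(2\cdot3^n-1)^2$, and
$$(2\cdot3^n-1)^2-(2\cdot9^n-1)=2(3^n-1)^2\ge0 .$$
If just two values are allowed, independently, for each $u_hv_k$, there are at least $2^{|B_{2n}^F|}$ records and the bound is at least $1$. It says nothing.

**What would suffice.** The count works if the record is indexed by single sites: about $3^n$ unknowns, each with $2^{O(n)}$ values, against about $9^n$ bits, because every $g\in B^F_{2n}$ is $h^{-1}k$ with $h,k\in B_n^F$. So the aim is a formula of the following shape. A quasi-isometry $G_A\to G_{A'}$ yields configurations $\kappa_h,\mu_k\in\mathcal C$, depending on $h$ alone and on $k$ alone, with supports of bounded size, such that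
$$h^{-1}k\in A\iff\omega_{A'}(\kappa_h,\mu_k)\ne0\qquad\text{whenever }|h^{-1}k|\text{ is large.} \tag{4}$$
For the identity of $G_A$ this holds with $\kappa_h=(u_h,0)$ and $\mu_k=(0,v_k)$, since then $\omega_A(\kappa_h,\mu_k)=\langle u_h,v_k\rangle_A$.

To prove (4) we need a geometric substitute for the elements of $W_A$. It is the family of cosets $w\Gamma$, and the first serious step is to show that quasi-isometries respect it.

## 4. Leaves and five distance estimates

On $\Gamma$ we use the generators $a,b,t$, so $|xt^n|=|x|+|n|$ for $x\in F$, and $B_n$ is the closed ball of radius $n$ about $1$. On $G_A$ we use $u,v,a,b,t$. $N_R$ denotes the closed $R$-neighborhood. The cosets $w\Gamma$, $w\in W_A$, are called *leaves*.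

For $Y\subseteq\Gamma$ let $W_A(Y)=\langle u_h,v_h:h\in Y\rangle$. Clearly $pW_A(Y)p^{-1}=W_A(pY)$ for $p\in\Gamma$. Moreover
$$W_A(Y)=\{(\alpha,\beta,z):\ \mathrm{supp}\,\alpha,\ \mathrm{supp}\,\beta\subseteq Y,\ z\in\mathrm{span}\{z_g:g\in A\cap Y^{-1}Y\}\}. \tag{5}$$
The right side contains the generators and is closed under products and inverses. Conversely $(\alpha,\beta,0)$ is a product of letters $u_h$ followed by letters $v_k$ with $h,k\in Y$, and $z_{h^{-1}k}=[u_h,v_k]$ for $h,k\in Y$, $h^{-1}k\in A$. In particular $W_A(Y)$ is finite when $Y$ is finite.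

Let $Z_A(m)=\mathrm{span}\{z_g:g\in A,\ |g|\le m\}$. Since $(pB_n)^{-1}(pB_n)=B_{2n}$, and since $z_g=[u_p,v_{pg}]$ for $g\in A$,
$$Z_A\cap W_A(pB_n)\subseteq Z_A(2n),\qquad Z_A(m)\subseteq W_A(pB_m)\quad\text{for every }p\in\Gamma. \tag{6}$$

Put
$$D(n)=2|B_n|(2n+1)+4|B_{2n}|(2n+1).$$
By (5), every $w\in W_A(B_n)$ is a product of at most $|B_n|$ letters $u_h$, at most $|B_n|$ letters $v_h$ and at most $|B_{2n}|$ commutators $[u_h,v_k]$ with $h,k\in B_n$. Since $u_h=huh^{-1}$ and $v_h=hvh^{-1}$ have length at most $2n+1$, we get $|w|\le D(n)$, uniformly in $A$.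

**Estimates.** Let $w,w'\in W_A$ and $p,p'\in\Gamma$.

- (G1) If $|wp|\le n$, then $|p|\le n$ and $w\in W_A(B_n)$. By (2), reading a word of length at most $n$, the $W$-part is a product of letters $u_x^{\pm1},v_x^{\pm1}$, where $x$ runs over $\Gamma$-values of prefixes, so $|x|\le n$.
- (G2) If $d(wp,w'p')\le n$, then $d(p,p')\le n$ and $w^{-1}w'\in W_A(pB_n)$. Apply (G1) to $(wp)^{-1}w'p'=[p^{-1}(w^{-1}w')p]\,p^{-1}p'$.
- (G3) If $w^{-1}w'\in W_A(pB_n)$, then $d(wp,w'p)\le D(n)$, because $d(wp,w'p)=|p^{-1}w^{-1}w'p|$ and $p^{-1}w^{-1}w'p\in W_A(B_n)$.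
- (G4) The retraction $G_A\to\Gamma$ killing $W_A$ is $1$-Lipschitz. Hence $d(wp,wp')=|p^{-1}p'|$: each leaf is an isometric copy of $\Gamma$.
- (G5) If $w\in W_A(pB_n)$ for all $p$ in an unbounded set, then the configuration of $w$ is $0$ and $w\in Z_A(2n)$. A site $h$ in the support would satisfy $d(h,p)\le n$ for all these $p$, which is impossible; then use (6).

Example: if $w^{-1}w'\in Z_A(m)$, then by (6) and (G3) we have $d(wp,w'p)\le D(m)$ for all $p$, so the two leaves run parallel. On the other hand the leaves $\Gamma$ and $u_1\Gamma$ meet closely near $1$ and diverge: by (G2), $d(u_1p,\Gamma)\le n$ forces $|p|\le n$.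

## 5. Copies of $\Gamma$ in $G_A$ stay near a single leaf

**Proposition 3.** For all integers $L,C\ge1$ there is an integer $R=R(L,C)$ such that for every $A\subseteq\Gamma$ and every $(L,C)$-q.i. embedding $f:\Gamma\to G_A$ there is $w\in W_A$ with $f(\Gamma)\subseteq N_R(w\Gamma)$. In fact, if $f(x)=w_xp_x$ with $w_x\in W_A$, $p_x\in\Gamma$, then $d(f(x),wp_x)\le R$ for all $x$.

**Why the factor $\mathbb Z$ is there.** With $F$ in place of $\Gamma$ the statement is false. For $A\subseteq F$ build $W_A\rtimes F$ in the same way; (G1)–(G5) hold with the same proofs. Let $f(x)=x$ if the reduced word $x$ does not begin with $a$, and $f(x)=ux$ if it does. If $x,y$ are of the same kind, $d(f(x),f(y))=d(x,y)$. If $y$ begins with $a$ and $x$ does not, the geodesic from $x$ to $y$ passes through $1$, and $f(x)^{-1}f(y)=x^{-1}uy$ has length at most $|x|+1+|y|=d(x,y)+1$ and, by the retraction, at least $d(x,y)$. So $f$ is a $(1,1)$-q.i. embedding. If its image were in a bounded neighborhood of a leaf $wF$, then (G2) and (G5), applied to the $x$ not beginning with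 $a$, would show that $w$ has configuration $0$; applied to the $x$ beginning with $a$, they would show that $u^{-1}w$ has configuration $0$. That is a contradiction. The walker switches on a lamp while passing a point that disconnects $F$, and never has to come back to it. In $\Gamma$ no ball disconnects, and this is the property that the proof uses.

The difficulty is that a quasi-isometric embedding only controls words of bounded length, while $W_A$ has relations (commutators $[u_h,v_k]$ with $h,k$ far apart) of unbounded length. The device is to forget the long relations: the resulting group splits over each single lamp.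

*Proof of Proposition 3.* Let $N=L+C$ and $r=4N$; adjacent points of $\Gamma$ have $f$-images at distance at most $N$. Write $f(x)=w_xp_x$.

**Step 1 (truncation).** *We replace $W_A$ by a group with only the short relations.* Let $W^{(r)}$ be the group with generators $u_k,v_k$ ($k\in\Gamma$) and with relators all words in these letters and their inverses whose sites lie in a common ball $gB_r$ and which are trivial in $W_A$. In particular $u_k^2$ and $v_k^2$ are relators. The set of relators is $\Gamma$-invariant, so $\Gamma$ acts on $W^{(r)}$. Let $G^{(r)}=W^{(r)}\rtimes\Gamma$ and let $\pi:G^{(r)}\to G_A$ be the natural surjection. Formula (2) holds in $G^{(r)}$ too.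

A word of length at most $r$ in $u^{\pm1},v^{\pm1},a^{\pm1},b^{\pm1},t^{\pm1}$ that is trivial in $G_A$ is trivial in $G^{(r)}$. Indeed its $\Gamma$-part is trivial, and its $W$-part is a word in letters whose sites are $\Gamma$-values of prefixes, hence lie in $B_r$. That word is trivial in $W_A$, so it is a relator.

**Step 2 (lifting).** *We lift $f$ to a map into $G^{(r)}$.* For each oriented edge $(x,xs)$ of the Cayley graph of $\Gamma$, $s\in\{a,b,t\}^{\pm1}$, choose a word $\sigma_{x,s}$ of length at most $N$ with $f(xs)=f(x)\sigma_{x,s}$ in $G_A$, and such that $\sigma_{xs,s^{-1}}=\sigma_{x,s}^{-1}$. We have $\Gamma=\langle a,b,t\mid[a,t],[b,t]\rangle$. Around a relator loop, of length $4$, the product of the $\sigma$'s is a word of length at most $4N=r$ that is trivial in $G_A$ (it leads from a value of $f$ back to itself), hence trivial in $G^{(r)}$ by Step 1. Around a backtrack the product is trivial by the choice of the $\sigma$'s. Any closed edge path reads a word trivial in $\Gamma$, which becomes empty after finitely many insertions or deletions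 of backtracks and relator loops; so the product of the $\sigma$'s around any loop is trivial in $G^{(r)}$. Choose $\tilde f(1)\in\pi^{-1}(f(1))$ and let $\tilde f(x)$ be $\tilde f(1)$ times the product of the $\sigma$'s along any path from $1$ to $x$. Then $\tilde f:\Gamma\to G^{(r)}$ is well defined, $\pi\tilde f=f$, and $\tilde f(xs)=\tilde f(x)\sigma_{x,s}$. Write $\tilde f(x)=\tilde w_xp_x$ with $\tilde w_x\in W^{(r)}$; then $\pi(\tilde w_x)=w_x$.

**Step 3 (splitting over one site).** *For each site $h$ we obtain a tree on which the lamps at $h$ can be watched.* Fix $h\in\Gamma$. Let $M,P,K\le W^{(r)}$ be the subgroups generated by the letters with sites in $hB_{2r}$, in $\Gamma\setminus\{h\}$, and in $hB_{2r}\setminus\{h\}$, respectively. The natural map $M*_KP\to W^{(r)}$ is an isomorphism. To construct the inverse, send each letter with site in $hB_{2r}$ to $M$ and each letter with site $\ne h$ to $P$. This is consistent, because letters of both kinds lie in $K$. The relators are respected: if a relator involves the site $h$, all its sites lie in some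 $gB_r\ni h$, hence in $hB_{2r}$, and it holds in $M$; any other relator has all sites $\ne h$ and holds in $P$. The resulting homomorphism $W^{(r)}\to M*_KP$ is inverse to the natural map on generators.

Let $\mathcal T_h$ be the Bass–Serre tree of this amalgam. Recall that its vertices are the cosets $W^{(r)}/M\sqcup W^{(r)}/P$, its edges are the cosets $W^{(r)}/K$, and the edge $wK$ joins $wM$ and $wP$. For $y=\tilde wp\in G^{(r)}$ put $v(y)=\tilde wP$, and let $v_x=v(\tilde f(x))$.

How does $v(y)$ change when $y=\tilde wp$ is multiplied on the right by a generator or its inverse? A generator of $\Gamma$ leaves $\tilde w$ unchanged. By (2), $u^{\pm1}$ replaces $\tilde w$ by $\tilde wu_p$ (recall $u_p^{-1}=u_p$). If $p\ne h$, then $u_p\in P$ and $v(y)$ is unchanged. If $p=h$, the vertices $\tilde wP$ and $\tilde wu_hP$ are joined by the path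
$$\tilde wP,\qquad \tilde wM=\tilde wu_hM,\qquad \tilde wu_hP \tag{7}$$
with edges $\tilde wK$ and $\tilde wu_hK$. The same holds for $v$ and $v_h$.

**Step 4 (the tree vertex is constant far from $h$).** *This is where connectedness at infinity of $\Gamma$ enters.* Put $\Delta=L(D(2r)+2N+C)$ and $\rho=L\Delta+C+N$. We claim: if $d(p_x,h)>\rho$ and $d(p_y,h)>\rho$, then $v_x=v_y$.

Suppose $v_x\ne v_y$, and let $\varepsilon$ be an edge of $\mathcal T_h$ separating them. Let $Y$ be the set of $x'\in\Gamma$ such that for some $s\in\{a,b,t\}^{\pm1}$ the vertices $v_{x'}$ and $v_{x's}$ lie on different sides of $\varepsilon$. Every path in the Cayley graph of $\Gamma$ from $x$ to $y$ meets $Y$.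

Let $x'\in Y$, with $s$ as above. Along the word $\sigma_{x',s}$, started at $\tilde f(x')$, some step changes the side of $\varepsilon$. By Step 3 it happens with $\Gamma$-coordinate $h$, and $\varepsilon$ is one of the two edges of the path (7): $\varepsilon=\tilde wK$ or $\varepsilon=\tilde wu_hK$ (or with $v_h$). The endpoints of the step are $\tilde wh$ and $\tilde wu_hh$ (or $\tilde wv_hh$). So one of them lies in $\{\tilde wh:\tilde w\in\varepsilon\}$, where $\varepsilon\subset W^{(r)}$ is regarded as a coset of $K$. The image of this set in $G_A$ has the form $\{\bar wkh:k\in\pi(K)\}$ with $\pi(K)\subseteq W_A(hB_{2r})$, so by (G3) it has diameter at most $D(2r)$. Hence $f(x')$ is within $N$ of this one set, and by (G4) $d(p_{x'},h)\le N$. For $x',x''\in Y$ it follows that $d(f(x'),f(x''))\le D(2r)+2N$, and so $d(x',x'')\le\Delta$. Pick $y_0\in Y$; then $Y\subseteq y_0B_\Delta$.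

The complement of $B_\Delta$ in $\Gamma$ is connected. From $gt^n$ with $|g|+|n|>\Delta$, increase $|n|$ if necessary until $|n|\ge\Delta+1$; then move $g$ to $a^{\Delta+1}$ inside $F$; then move $n$ to $0$. This ends at $a^{\Delta+1}$ and never enters $B_\Delta$. By translation the complement of $y_0B_\Delta$ is connected. So $x$ and $y$ cannot both lie outside $y_0B_\Delta$; otherwise some path from $x$ to $y$ would miss $Y$. Say $d(x,y_0)\le\Delta$; the other case is the same with $y$. Then
$$d(p_x,h)\le d(f(x),f(y_0))+d(p_{y_0},h)\le L\Delta+C+N=\rho,$$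
a contradiction. This proves the claim.

**Step 5 (a limiting configuration).** *We extract the configuration of the leaf.* The value at $h$ of the configuration of $w_x$ is determined by the coset $\tilde w_xP$, because the homomorphism $W^{(r)}\to W_A\to\mathcal C\to(\mathbb Z/2)^2$ (value at $h$) kills $P$. By Step 4 it is the same for all $x$ with $d(p_x,h)>\rho$.

Such $x$ exist for every $h$. Otherwise $d(p_x,h)\le\rho$ for all $x$. By (G2), $w_x^{-1}w_{xs}\in W_A(p_xB_N)\subseteq W_A(hB_{\rho+N})$, a finite group. So all $w_x$ lie in $w_1W_A(hB_{\rho+N})$, there are finitely many $p_x$, and $f(\Gamma)$ is finite. That is impossible for a q.i. embedding of an infinite group.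

Let $c_\infty(h)$ be the common value. For each $x$, $c_\infty$ agrees with the configuration of $w_x$ outside $p_xB_\rho$. So $c_\infty$ has finite support: $c_\infty\in\mathcal C$.

**Step 6 (the central coordinate).** *It remains to fix the central part of the leaf.* Choose $w_0\in W_A$ with configuration $c_\infty$. The configuration of $w_0^{-1}w_x$ is supported in $p_xB_\rho$, so $w_x=w_0a_x\zeta_x$ with $a_x\in W_A(p_xB_\rho)$ and $\zeta_x\in Z_A$. For adjacent $x,y$, centrality of the $\zeta$'s gives
$$\zeta_x^{-1}\zeta_y=a_x(w_x^{-1}w_y)a_y^{-1}.$$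
Here $a_x\in W_A(p_xB_\rho)$, $w_x^{-1}w_y\in W_A(p_xB_N)$ by (G2), and $a_y\in W_A(p_yB_\rho)\subseteq W_A(p_xB_{\rho+N})$ as $d(p_x,p_y)\le N$. So $\zeta_x^{-1}\zeta_y\in W_A(p_xB_{\rho+N})\cap Z_A\subseteq Z_A(2(\rho+N))$ by (6). As $Z_A(2(\rho+N))$ is a group, the error does not accumulate along paths: $\zeta_x\in\zeta_1Z_A(2(\rho+N))$ for all $x$. Put $w=w_0\zeta_1$. Then
$$w^{-1}w_x=a_x\,\zeta_1^{-1}\zeta_x\in W_A(p_xB_{2(\rho+N)})$$
by (6), and (G3) gives $d(f(x),wp_x)\le D(2(\rho+N))=:R$. This depends only on $L$ and $C$. $\square$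

## 6. The map that a quasi-isometry induces on leaves

Suppose $G_A$ and $G_{A'}$ are quasi-isometric, and let $f:G_A\to G_{A'}$, $f':G_{A'}\to G_A$ be $(L,C)$-q.i. embeddings with $d(f'f(x),x)\le C$ and $d(ff'(y),y)\le C$. Replace $f$ by $f(1)^{-1}f$ and $f'$ by $y\mapsto f'(f(1)y)$. Since left multiplications are isometries, both bounds persist, and now $f(1)=1$. Call such $(f,f')$ an *$(L,C)$-pair*. Let $R=R(L,C)$ be as in Proposition 3.

By (G4), $p\mapsto f(wp)$ is an $(L,C)$-q.i. embedding of $\Gamma$ for each $w\in W_A$; likewise for $f'$ on the leaves of $G_{A'}$. By Proposition 3 choose, for each $w\in W_A$, an element $\Phi(w)\in W_{A'}$ with $f(w\Gamma)\subseteq N_R(\Phi(w)\Gamma)$, and for each $w'\in W_{A'}$ an element $\Phi'(w')\in W_A$ with $f'(w'\Gamma)\subseteq N_R(\Phi'(w')\Gamma)$. Choose $q(w,p)\in\Gamma$ with $d(f(wp),\Phi(w)q(w,p))\le R$. By (G4),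
$$L^{-1}d(p,p')-C-2R\le d(q(w,p),q(w,p'))\le L\,d(p,p')+C+2R. \tag{8}$$
Let $R_1=L+C+2R$. By (2) the points $wp$ and $w\ell p$ are adjacent for $\ell\in\{u_p,v_p\}$. So $\Phi(w)q(w,p)$ and $\Phi(w\ell)q(w\ell,p)$ are at distance at most $L+C+2R=R_1$, and (G2) gives
$$\Phi(w)^{-1}\Phi(w\ell)\in W_{A'}(q(w,p)B_{R_1}),\qquad d(q(w,p),q(w\ell,p))\le R_1. \tag{9}$$
In words: toggling a lamp at $p$ changes the image leaf only near $q(w,p)$.

$\Phi$ is far from a homomorphism. What it does respect, coarsely, is the central direction.

**Lemma 4.** (i) For every $n$ there is $K(n)=K(n,L,C)$ such that if $\Phi(w_1)^{-1}\Phi(w_2)\in Z_{A'}(n)$, then $w_1^{-1}w_2\in Z_A(2K(n))$. (ii) If $w_1^{-1}w_2\in Z_A$, then $\Phi(w_1)^{-1}\Phi(w_2)\in Z_{A'}$.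

*Proof.* **Step 1 (going there and back).** *We compare the leaf $w_1\Gamma$ with the leaf $w'\Gamma$, where $w'=\Phi'(\Phi(w_1))$.* For $p\in\Gamma$, $f(w_1p)$ is $R$-close to a point $y_1$ of $\Phi(w_1)\Gamma$; then $f'f(w_1p)$ is within $LR+C$ of $f'(y_1)$, which is within $R$ of $w'\Gamma$. So $w_1p$ is within $R_2:=C+(LR+C)+R$ of $w'\Gamma$. By (G2), $w_1^{-1}w'\in W_A(pB_{R_2})$ for all $p$. By (G3), every point $w'p$ is within $D(R_2)$ of $w_1p\in w_1\Gamma$.

**Step 2 (part (i)).** *We show that the leaves $w_1\Gamma$ and $w_2\Gamma$ are parallel.* Let $x=w_2p$. Then $f(x)$ is $R$-close to some $\Phi(w_2)q$. Since $\Phi(w_1)^{-1}\Phi(w_2)\in Z_{A'}(n)\subseteq W_{A'}(qB_n)$, this point is within $D(n)$ of $y=\Phi(w_1)q$ by (G3). By the choice of $\Phi'$ and Step 1, $f'(y)$ is within $R+D(R_2)$ of $w_1\Gamma$. Therefore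
$$d(x,w_1\Gamma)\le C+L(R+D(n))+C+R+D(R_2)=:K(n).$$
By (G2), $w_2^{-1}w_1\in W_A(pB_{K(n)})$ for all $p\in\Gamma$, and (G5) gives $w_2^{-1}w_1\in Z_A(2K(n))$.

**Step 3 (part (ii)).** *Parallel leaves go to parallel leaves.* Let $c=w_1^{-1}w_2\in Z_A$. It is central, so $d(w_1p,w_2p)=|p^{-1}cp|=|c|$ for all $p$. Hence $d(\Phi(w_1)q(w_1,p),\Phi(w_2)\Gamma)\le L|c|+C+2R$ for all $p$. By (G2), $\Phi(w_1)^{-1}\Phi(w_2)$ lies in $W_{A'}(q(w_1,p)B_m)$ with $m=L|c|+C+2R$, for all $p$. The set of the $q(w_1,p)$ is unbounded by (8), so (G5) applies. $\square$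

## 7. Reading the bit $h^{-1}k\in A$ from two local data

Put $q(h)=q(1,h)$. Let $\kappa_h\in\mathcal C$ be the configuration of $\Phi(1)^{-1}\Phi(u_h)$ and $\mu_h\in\mathcal C$ that of $\Phi(1)^{-1}\Phi(v_h)$. By (9), both are supported in $q(h)B_{R_1}$.

**Proposition 5.** There is $\rho_0=\rho_0(L,C)$ such that for all $h,k\in\Gamma$ with $|h^{-1}k|\ge\rho_0$:
$$h^{-1}k\in A\iff\omega_{A'}(\kappa_h,\mu_k)\ne0 .$$

This is formula (4). Before proving it, test it on $A'=\emptyset$. There $\omega_{A'}=0$ always, so if $G_A$ is quasi-isometric to $G_\emptyset$, taking $h=1$ and $k=g$ shows that $A$ has no element $g$ with $|g|\ge\rho_0$. Together with Section 3: $G_A$ is quasi-isometric to $G_\emptyset$ exactly when $A$ is finite.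

*Proof.* Let $g=h^{-1}k$, and choose $\rho_0$ so that $|g|\ge\rho_0$ implies
$$|g|/L-C-2R-R_1>20R_1\qquad\text{and}\qquad|g|>2K(6R_1).$$

**Step 1 (a square of leaves).** *We apply $\Phi$ along the two ways of toggling both lamps.* Put $w_2=u_hv_k$ and $w_2'=v_ku_h$. Then $w_2'^{-1}w_2=[u_h,v_k]$, which is $z_g$ if $g\in A$ and $1$ otherwise. Let
$$\tilde a=\Phi(1)^{-1}\Phi(u_h),\quad \tilde b=\Phi(u_h)^{-1}\Phi(w_2),\quad \tilde b'=\Phi(1)^{-1}\Phi(v_k),\quad \tilde a'=\Phi(v_k)^{-1}\Phi(w_2').$$
By (9) they lie in $W_{A'}(q_iB_{R_1})$ for, respectively,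
$$q_0=q(1,h),\qquad q_1=q(u_h,k),\qquad q_2=q(1,k),\qquad q_3=q(v_k,h).$$
Let $D_a,D_b,D_{b'},D_{a'}$ be their configurations; thus $D_a=\kappa_h$ and $D_{b'}=\mu_k$. We have $\Phi(1)\tilde a\tilde b=\Phi(w_2)$ and $\Phi(1)\tilde b'\tilde a'=\Phi(w_2')$. Since $w_2'^{-1}w_2\in Z_A$, Lemma 4(ii) says that these two elements have the same configuration:
$$D_a+D_b=D_{b'}+D_{a'}. \tag{10}$$

**Step 2 (separated supports).** *We locate the four configurations.* By (8), $d(q_0,q_2)\ge|g|/L-C-2R>20R_1$. By (9), $q_0$ is $R_1$-close to $q(u_h,h)$, which by (8) is at distance at least $|g|/L-C-2R$ from $q_1=q(u_h,k)$; so $d(q_0,q_1)>20R_1$. Similarly $q_2$ is $R_1$-close to $q(v_k,k)$, and $d(q_2,q_3)>20R_1$. Hence $\mathrm{supp}\,D_a$ is disjoint from $\mathrm{supp}\,D_b$ and $\mathrm{supp}\,D_{b'}$, and $\mathrm{supp}\,D_{b'}$ is disjoint from $\mathrm{supp}\,D_{a'}$ and $\mathrm{supp}\,D_a$.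

**Step 3 (opposite sides agree).** *We show $D_{a'}=D_a$ and $D_b=D_{b'}$: the data on the far sides of the square are forced by those at the corner $1$, which is why the images of the leaves $u_hv_k\Gamma$ need not be recorded.* First, $D_a\ne0$. Otherwise $\tilde a\in Z_{A'}\cap W_{A'}(q_0B_{R_1})\subseteq Z_{A'}(2R_1)$, and Lemma 4(i) would give $u_h\in Z_A$, which is false. In the same way $D_{b'}\ne0$.

At a site of $\mathrm{supp}\,D_a$ both $D_b$ and $D_{b'}$ vanish, so (10) gives $D_{a'}=D_a\ne0$ there. This site is in $q_0B_{R_1}\cap q_3B_{R_1}$, so $d(q_0,q_3)\le2R_1$. At a site of $\mathrm{supp}\,D_{b'}$ both $D_a$ and $D_{a'}$ vanish, so $D_b=D_{b'}\ne0$ there, and $d(q_1,q_2)\le2R_1$. Rewrite (10) as $D_a+D_{a'}=D_b+D_{b'}$. The left side is now supported in $q_0B_{3R_1}$ and the right side in $q_2B_{3R_1}$. These balls are disjoint, so both sides vanish.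

**Step 4 (the commutator).** *We compute $\Phi(w_2')^{-1}\Phi(w_2)$.* By Step 3, $\tilde a'=\tilde a\zeta_1$ and $\tilde b'=\tilde b\zeta_2$ with $\zeta_1\in Z_{A'}\cap W_{A'}(q_0B_{3R_1})$ and $\zeta_2\in Z_{A'}\cap W_{A'}(q_2B_{3R_1})$. Both are in $Z_{A'}(6R_1)$ by (6). Let $\zeta=\zeta_1\zeta_2$ and $\omega=\omega_{A'}(\kappa_h,\mu_k)=\omega_{A'}(D_a,D_b)$. By (1), $\tilde a\tilde b=\tilde b\tilde a\,\omega$, so
$$\Phi(w_2')^{-1}\Phi(w_2)=(\tilde b'\tilde a')^{-1}\tilde a\tilde b=(\tilde b\tilde a\zeta)^{-1}\tilde a\tilde b=\zeta+\omega \tag{11}$$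
(additively in $Z_{A'}$). Every $z_j$ occurring in $\omega$ has $j=x^{-1}y$ with one of $x,y$ in $q_0B_{R_1}$ and the other in $q_2B_{R_1}$. So $|j|=d(x,y)>18R_1$. The error $\zeta$ lives on $|j|\le6R_1$, the signal $\omega$ on $|j|>18R_1$.

**Step 5 (the two cases).** *We read off the bit.* If $g\notin A$, then $w_2=w_2'$, the left side of (11) is trivial, and $\omega=\zeta\in Z_{A'}(6R_1)$. By linear independence of the $z_j$, $\omega=0$. If $g\in A$ and $\omega=0$, then $\Phi(w_2')^{-1}\Phi(w_2)=\zeta\in Z_{A'}(6R_1)$, and Lemma 4(i) gives $z_g=w_2'^{-1}w_2\in Z_A(2K(6R_1))$, that is, $|g|\le2K(6R_1)$. This contradicts the choice of $\rho_0$. $\square$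

## 8. $O(n3^n)$ bits of data against $9^n$ bits of $S$: proof of Theorem 1

By Section 2, $S\mapsto G_S$ is continuous and $G_{\gamma S}\cong G_S$ for $\gamma\in F$. Fix integers $L,C\ge1$, with $R,R_1,\rho_0$ as above. These constants depend only on $L,C$, not on $S,T$.

**Step 1 (a clopen necessary condition).** *We turn Proposition 5 into a finite test.* For $n\ge1$ let $\mathcal C_n\subset\mathcal C$ be the finite set of configurations supported in some $yB_{R_1}$ with $y\in\Gamma$, $|y|\le Ln+C+3R$. Let $P_n=P_n^{L,C}$ be the set of $(S,T)\in2^F\times2^F$ for which there are maps $\kappa,\mu:B_n^F\to\mathcal C_n$ with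
$$h^{-1}k\in S\iff\omega_T(\kappa_h,\mu_k)\ne0\qquad\text{for all }h,k\in B_n^F\text{ with }|h^{-1}k|\ge\rho_0 .$$
There are finitely many $(\kappa,\mu)$, and each condition depends on finitely many coordinates of $S$ and $T$. So $P_n$ is clopen.

If there is an $(L,C)$-pair $(f,f')$ between $G_S$ and $G_T$, then $(S,T)\in P_n$ for all $n$. Apply Proposition 5 with $A=S$, $A'=T$. Since $f(1)=1$, applying the retraction to $d(f(1),\Phi(1)q(1))\le R$ gives $|q(1)|\le R$. By (8), $|q(h)|\le R+L n+C+2R=Ln+C+3R$ for $|h|\le n$. So $\kappa_h,\mu_h\in\mathcal C_n$.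

**Step 2 (counting).** *We bound the measure of the $S$ that pass the test against a fixed $T$.* Since $|B_m|\le7^m$ (three generators, their inverses, and standing still), $|\mathcal C_n|\le7^{Ln+C+3R}4^{|B_{R_1}|}$. As $\{h^{-1}k:h,k\in B_n^F\}=B_{2n}^F$, each $(\kappa,\mu)$ determines $S\cap\{g\in F:\rho_0\le|g|\le2n\}$. Therefore
$$\nu(\{S:(S,T)\in P_n\})\le\left(7^{Ln+C+3R}\,4^{|B_{R_1}|}\right)^{2|B_n^F|}\,2^{-(|B_{2n}^F|-|B_{\rho_0}^F|)}\longrightarrow0\qquad(n\to\infty),$$
because the first factor is $2^{O(n3^n)}$, while $|B_{2n}^F|=2\cdot9^n-1$.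

**Step 3 (Fubini).** *We pass to all pairs.* Let $Q^{L,C}=\bigcap_nP_n^{L,C}$. It is closed, and all its sections $\{S:(S,T)\in Q^{L,C}\}$ are closed and $\nu$-null. By Fubini the Borel set $\bigcup_{L,C}Q^{L,C}$ is $\nu\times\nu$-null. By Step 1 it contains every pair $(S,T)$ with $G_S,G_T$ quasi-isometric.

**Step 4 (Borelness).** *We show that the set of quasi-isometric pairs is itself Borel, in fact $F_\sigma$.* It is the union over $L,C$ of the sets $X^{L,C}$ of pairs admitting an $(L,C)$-pair, so it suffices that $X^{L,C}$ is closed. For $n\ge C$ let $X_n$ be the set of $(S,T)$ for which there are maps $f_n$ from the $n$-ball of $G_S$ to $G_T$ and $f_n'$ from the $n$-ball of $G_T$ to $G_S$ such that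

- $f_n(1)=1$ and $|f_n'(1)|\le C$;
- $f_n$ and $f_n'$ satisfy the $(L,C)$-inequalities on their domains;
- $d(f_n'f_n(x),x)\le C$ whenever $|x|,|f_n(x)|\le n$, and $d(f_nf_n'(y),y)\le C$ whenever $|y|,|f_n'(y)|\le n$.

Such maps take values in balls of radius $Ln+2C$. A geodesic between two points of the ball of radius $m$ about $1$ stays in the ball of radius $2m$. So whether $(S,T)\in X_n$ depends only on the balls of radius $2(Ln+2C)$, as labelled graphs, in the Cayley graphs of the marked groups $G_S,G_T$. By continuity of $S\mapsto G_S$ these balls are locally constant, and $X_n$ is clopen.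

Clearly $X^{L,C}\subseteq\bigcap_{n\ge C}X_n$: restrict the maps, and note $|f'(1)|=d(f'f(1),1)\le C$. Conversely, let $(S,T)\in\bigcap_nX_n$. For each $x$ the values $f_n(x)$, $n\ge|x|$, lie in the finite ball of radius $L|x|+C$, and the values $f_n'(y)$ lie in the ball of radius $L|y|+2C$. A diagonal subsequence converges pointwise, so that each value is eventually constant along it. The limits $f,f'$ have $f(1)=1$, satisfy the $(L,C)$-inequalities, and satisfy the two closeness conditions, because for given $x$ we eventually have $|x|,|f(x)|\le n$, $f_n(x)=f(x)$ and $f_n'(f(x))=f'(f(x))$; similarly for $y$. So they form an $(L,C)$-pair, and $X^{L,C}=\bigcap_nX_n$ is closed.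

Hence the set of non-quasi-isometric pairs is Borel, and by Step 3 it has measure $1$.

**Step 5 (a fixed group $H$).** *We prove the last assertion.* Let $H$ be finitely generated. If no $G_T$ is quasi-isometric to $H$, there is nothing to prove. Otherwise fix such a $T$. Then
$$\{S:G_S\text{ quasi-isometric to }H\}\subseteq\bigcup_{L,C}\{S:(S,T)\in Q^{L,C}\},$$
a countable union of closed $\nu$-null sets. Each of them is nowhere dense, since $\nu$ gives positive measure to every nonempty open set. So the set is $\nu$-null and meager. This proves Theorem 1, and with it the conjecture. $\square$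

## 9. Vertical lines in $\mathbb F_2\times\mathbb Z$ do not drift

For Theorem 2 we shall replace $S$ by a set $\hat A(S)\subseteq\Gamma$ that stores finite pieces of $S$ at large heights. To decode, we must know what the map $q:\Gamma\to\Gamma$ of Section 6 does to the vertical line $\{t^n\}$. Let $\tau:\Gamma\to F$ and $\mathrm{ht}:\Gamma\to\mathbb Z$ be the projections, so $d(x,y)=d(\tau x,\tau y)+|\mathrm{ht}\,x-\mathrm{ht}\,y|$. Let $\mathcal T$ be the Cayley tree of $F$.

**Lemma 6.** Let $\varphi:\Gamma\to\Gamma$ be an $(L,C)$-q.i. embedding. Then $\displaystyle\sup_{g\in F,\,n\in\mathbb Z}d(\tau\varphi(gt^n),\tau\varphi(g))<\infty$.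

The plan is to prove a logarithmic bound first, by comparing growth, and then to improve it to a constant, using that a point of a tree can be pinned down by three far away points.

*Proof.* Put $N=L+C$.

**Step 1 (logarithmic drift).** *We find $K=K(L,C)$ with*
$$d(\tau\varphi(gt^{n_0}),\tau\varphi(gt^{n_1}))\le K(1+\log(1+|n_1-n_0|))\qquad\text{for all }g,n_0,n_1. \tag{12}$$
The case $n_0=n_1$ is trivial. Let $n_0<n_1$, $n=n_1-n_0$, $p_i=\tau\varphi(gt^{n_i})$, $\delta=d(p_0,p_1)$, $M=\lfloor\delta/2\rfloor$. If $M\le C+1$, then $\delta\le2C+3$. So assume $M>C+1$. Let $m$ be a vertex of the geodesic $[p_0,p_1]$ at distance at least $M$ from both ends, and let $M'=\lfloor(M-C-1)/L\rfloor\ge0$.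

For $g'\in gB_{M'}^F$ we have $d(\tau\varphi(g't^{n_i}),p_i)\le LM'+C<M$. So $\tau\varphi(g't^{n_i})$ lies in the component of $\mathcal T\setminus m$ containing $p_i$, and these components are different for $i=0,1$. Along the vertical path from $g't^{n_0}$ to $g't^{n_1}$, $\tau\varphi$ moves by steps of length at most $N$. At the step where it first leaves the component of $p_0$, the geodesic between the two values passes through $m$. So some $x$ on the path satisfies $d(\tau\varphi(x),m)\le N$.

Different $g'$ give different $x$. We obtain at least $|B_{M'}^F|\ge3^{M'}$ points $x$, in a set of diameter at most $2M'+n$. Their $\varphi$-images have $\tau$ in $mB_N^F$ and heights in an interval of length at most $L(2M'+n)+C$. Moreover $\varphi(x)=\varphi(y)$ implies $d(x,y)\le LC$, so $\varphi$ is at most $|B_{LC}|$-to-one. With $c_0=|B_{LC}||B_N^F|(2L+C+1)$ and $n\ge1$,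
$$3^{M'}\le|B_{LC}|\,|B_N^F|\,(L(2M'+n)+C+1)\le c_0(M'+n)\le c_0(M'+1)n\le c_02^{M'}n .$$
So $M'\le\log(c_0n)/\log(3/2)$. Since $M<L(M'+1)+C+1$, we get $\delta\le2M+1\le2(L(M'+1)+C+1)+1$, which gives (12).

**Step 2 (heights are onto, coarsely).** *We show that each vertical line has image of all heights, up to $N$.* For fixed $g$ the function $n\mapsto\mathrm{ht}\,\varphi(gt^n)$ has steps at most $N$. By (12) its values at $n,n'$ differ by at least
$$|n-n'|/L-C-K(1+\log(1+|n-n'|)). \tag{13}$$
Taking $n'=0$, its absolute value tends to $\infty$ at both ends; once the absolute value exceeds $N$ the sign cannot change, so the sign is eventually constant at each end. Suppose both ends tended to $+\infty$. For every large $H$ let $n>0$ be the first positive integer with height at least $H$, and $n'<0$ the first negative one; both heights are in $[H,H+N]$. As $H\to\infty$ we have $n,-n'\to\infty$, because the steps are bounded. But then (13) exceeds $N$, a contradiction. The case of $-\infty$ at both ends is the same. So the ends tend to opposite infinities, and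 the function comes within $N$ of every integer.

**Step 3 (horizontal slices are quasi-isometrically embedded).** *We show that $\varphi_n(g)=\tau\varphi(gt^n)$ is an $(L,C_1)$-q.i. embedding $F\to F$ with an integer $C_1\ge C$ independent of $n$.* The upper bound is clear. Given $g,g'$, pick by Step 2 an $n'$ with $|\mathrm{ht}\,\varphi(g't^{n'})-\mathrm{ht}\,\varphi(gt^n)|\le N$. Comparing $\tau\varphi(g't^n)$ with $\tau\varphi(g't^{n'})$ by (12),
$$d(\varphi_n(g),\varphi_n(g'))\ge d(\varphi(gt^n),\varphi(g't^{n'}))-N-K(1+\log(1+|n-n'|))$$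
$$\ge\tfrac1Ld(g,g')+\tfrac1L|n-n'|-K\log(1+|n-n'|)-K-C-N\ge\tfrac1Ld(g,g')-C_1,$$
since $s/L-K\log(1+s)$ is bounded below on $s\ge0$.

**Step 4 (stability of geodesics in the tree).** *We control images of geodesics under such embeddings.* Put $N_1=L+C_1$ and $D_1=L^2(2N_1+C_1)+C_1+N_1$. Let $\psi:F\to F$ be an $(L,C_1)$-q.i. embedding, $x_0,\dots,x_\ell$ the vertices of a geodesic in $\mathcal T$, and $0\le i\le\ell$. Then $d(\psi(x_i),[\psi(x_0),\psi(x_\ell)])\le D_1$.

Let $y$ be the projection of $\psi(x_i)$ to this geodesic. Then $y\in[\psi(x_0),\psi(x_i)]\cap[\psi(x_i),\psi(x_\ell)]$. The points $\psi(x_j)$ move by steps at most $N_1$, and a path in a tree passes through every vertex of the geodesic between its endpoints. So there are $j\le i\le k$ with $d(\psi(x_j),y),d(\psi(x_k),y)\le N_1$. Hence $k-j\le L(2N_1+C_1)$, and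
$$d(\psi(x_i),y)\le L(i-j)+C_1+N_1\le D_1 .$$

**Step 5 (medians of far points).** *We improve the logarithm to a constant.* Fix $n$ and $g\in F$. By (12), $d(\varphi_n(x),\varphi_0(x))\le e_n:=K(1+\log(1+|n|))$ for all $x\in F$. Take three geodesic rays in $\mathcal T$ from $g$ with pairwise only $g$ in common, and let $g_1,g_2,g_3$ be their points at distance $\ell$ from $g$. For $\psi\in\{\varphi_n,\varphi_0\}$ let $m_\psi$ be the median of $\psi(g_1),\psi(g_2),\psi(g_3)$, that is, the common vertex of the three geodesics between them.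

Since $g\in[g_i,g_j]$ for $i\ne j$, Step 4 shows that $\psi(g)$ is within $D_1$ of each of the three geodesics $[\psi(g_i),\psi(g_j)]$. Hence $d(\psi(g),m_\psi)\le D_1$: if $\psi(g)$ projects to the tripod spanned by the $\psi(g_i)$ at a point $z'$ of the leg $[m_\psi,\psi(g_i)]$, then its distance to the side not containing this leg is $d(\psi(g),z')+d(z',m_\psi)=d(\psi(g),m_\psi)$. Consequently $d(m_\psi,\psi(g_i))\ge\ell/L-C_1-D_1$.

Choose $\ell$ with $\ell/L-C_1-D_1>e_n$. Then $m:=m_{\varphi_n}$ differs from the $\varphi_n(g_i)$, which therefore lie in three distinct components of $\mathcal T\setminus m$. Since $d(\varphi_n(g_i),\varphi_0(g_i))\le e_n<d(m,\varphi_n(g_i))$, the point $\varphi_0(g_i)$ lies in the same component as $\varphi_n(g_i)$. So $m$ is also the median of the $\varphi_0(g_i)$: $m_{\varphi_0}=m=m_{\varphi_n}$. Thus $d(\varphi_n(g),\varphi_0(g))\le2D_1$. As $D_1$ does not depend on $n$ and $g$, the lemma follows. $\square$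

## 10. Storing $S$ at factorial heights: proof of Theorem 2

Let $(m,P)\mapsto c(m,P)\in\{1,2,\dots\}$ be injective on pairs $m\in\mathbb N$, $P\subseteq B_m^F$. Define
$$\hat A(S)=\{g\,t^{\,c(m,P)!}:\ g\in F,\ m\in\mathbb N,\ P\subseteq B_m^F,\ (g^{-1}S)\cap B_m^F=P\}\subseteq\Gamma,\qquad H_S=G_{\hat A(S)} .$$
So above each $g\in F$ there are infinitely many points of $\hat A(S)$, one for each $m$; its height names the pattern of $S$ in the ball of radius $m$ around $g$. For example, if $S=\emptyset$ the pattern is always $\emptyset$, and $\hat A(\emptyset)=\{gt^{c(m,\emptyset)!}:g\in F,\ m\in\mathbb N\}$. Factorials are used because a quasi-isometry distorts heights by a bounded factor, and consecutive factorials have unbounded ratio.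

**Step 1 (continuity and the easy implications).** *We check everything except the last implication.* As $i\mapsto i!$ is injective on $i\ge1$, $gt^{i!}\in\hat A(S)$ iff $i=c(m,P)$ for some $(m,P)$ with $(g^{-1}S)\cap B_m^F=P$. For given $i$ there is at most one such pair $(m,P)$, so this is a clopen condition on $S$. Hence $S\mapsto\hat A(S)$ is continuous, and so is $S\mapsto H_S$ by Section 2. Since $((\gamma g)^{-1}\gamma S)\cap B_m^F=(g^{-1}S)\cap B_m^F$, we have $\hat A(\gamma S)=\gamma\hat A(S)$ for $\gamma\in F$. So $S\,E\,T\Rightarrow H_S\cong H_T$ by equivariance. And $H_S\cong H_T$ implies that $H_S,H_T$ are quasi-isometric.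

**Step 2 (a bit of $\hat A(S)$ produces a nearby bit of $\hat A(T)$).** *We apply Proposition 5 along the vertical line.* Suppose $H_S,H_T$ are quasi-isometric. Use Sections 6 and 7 with $A=\hat A(S)$, $A'=\hat A(T)$. By (8), $q:\Gamma\to\Gamma$ is an $(L,C+2R)$-q.i. embedding. By Lemma 6 there is $D_0$ with $d(\tau q(1),\tau q(t^n))\le D_0$ for all $n$.

For each $m$ put $i=c(m,S\cap B_m^F)$. Then $t^{i!}\in\hat A(S)$, and $i\to\infty$ as $m\to\infty$ by injectivity of $c$. For $m$ large we have $i!\ge\rho_0$, and Proposition 5 with $h=1$, $k=t^{i!}$ gives $\omega_{A'}(\kappa_1,\mu_{t^{i!}})\ne0$. By definition of $\omega_{A'}$ there are $x,y$, one in $q(1)B_{R_1}$ and the other in $q(t^{i!})B_{R_1}$, with $x^{-1}y\in\hat A(T)$; say $x^{-1}y=g't^{j!}$ with $g'\in F$, $j\ge1$. Then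
$$|g'|=d(\tau x,\tau y)\le D:=D_0+2R_1 .$$

**Step 3 (the height is preserved).** *We show $j=i$ for $m$ large.* By (8), with $c=C+2R+2R_1$,
$$|g'|+j!=d(x,y)\in[\,i!/L-c,\ L\,i!+c\,],$$
so $i!/L-c-D\le j!\le L\,i!+c$. For $i$ large, $j\ge i+1$ is impossible, because $(i+1)!=(i+1)\,i!>L\,i!+c$; and $j\le i-1$ is impossible, because $(i-1)!=i!/i<i!/L-c-D$. Thus $j=i$.

**Step 4 (decoding).** *We recover $S$ from $T$.* We now have $g't^{i!}\in\hat A(T)$ with $i=c(m,S\cap B_m^F)$. By injectivity of $i\mapsto i!$ and of $c$ this says
$$(g'^{-1}T)\cap B_m^F=S\cap B_m^F,\qquad|g'|\le D .$$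
This holds for all large $m$, with some $g'=g'_m\in B_D^F$. As $B_D^F$ is finite, one $g'$ works for infinitely many $m$. For this $g'$ we get $g'^{-1}T=S$, so $S\,E\,T$. $\square$

**Remark.** Theorem 2 gives a second proof of the conjecture. For $S\mapsto H_S$ the non-quasi-isometric pairs form exactly the complement of $E$. The relation $E$ is Borel, being the countable union of the closed graphs $\{(S,\gamma S)\}$, $\gamma\in F$. It is $\nu\times\nu$-null by Fubini, because its classes are countable and $\nu$ has no atoms.
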